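# Word frequencies as an obstruction: Thue–Morse, Mephisto waltz, and finite state transducers

## 1. Frequencies of words in two self-similar streams

A *stream* over a finite alphabet is an infinite word $z=z_0z_1z_2\cdots$, indexed from $0$. We write $z[i,j)=z_i\cdots z_{j-1}$. A *factor* of $z$ is a finite contiguous subword, and $|v|_u$ is the number of occurrences of the word $u$ in the word $v$ (overlaps allowed). The object on which everything turns is the frequency of a word $u$, taken uniformly over all long factors:
$$f_z(u)=\lim_{|v|\to\infty,\ v\text{ factor of }z}\frac{|v|_u}{|v|},\tag{1}$$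
when this limit exists. So $f_z(u)=f$ means: for every $\varepsilon>0$ there is a length beyond which every factor $v$ of $z$ satisfies $\bigl||v|_u/|v|-f\bigr|<\varepsilon$. The limit need not exist. In $0\,1\,00\,11\,0000\,1111\cdots$, with runs of doubling length, there are arbitrarily long factors consisting of $0$ only and arbitrarily long factors consisting of $1$ only, so $f(0)$ is undefined. Note that $f_z(u)$ depends only on $u$ and on the set of factors of $z$.

Our two streams are
$$M=0110100110010110\cdots,\qquad W=001001110001001110110110001\cdots .$$
The Thue–Morse sequence $M$ is the limit of iterating $\mu:0\mapsto01,\ 1\mapsto10$ on $0$. The Mephisto waltz sequence $W$ is the limit of iterating $\omega:0\mapsto001,\ 1\mapsto110$ on $0$. Let us compute some frequencies. That they exist is proved in Section 7; for now we grant it.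

**Pairs in $M$.** Since $M=\mu(M)$, the two pairs of letters that start at positions $2i$ and $2i+1$ are read off from the four letters $\mu(M_i)\mu(M_{i+1})$:
$$00\mapsto 01,10;\qquad 01\mapsto 01,11;\qquad 10\mapsto 10,00;\qquad 11\mapsto10,01 .$$
Counting pairs that start in $[0,2n)$ and dividing by $2n$ gives, in the limit, $f(00)=\frac12f(10)$, $f(11)=\frac12f(01)$, and $f(01)=\frac12(f(00)+f(01)+f(11))=\frac12(1-f(10))$, likewise $f(10)=\frac12(1-f(01))$. Hence $f(01)=f(10)=\frac13$ and $f(00)=f(11)=\frac16$.

**Longer words in $M$.** A word of length $3$ that starts in the block $\mu(M_i)$ ends in the block $\mu(M_{i+1})$ at the latest. The length-3 words that start in the first block of $\mu(ab)$ are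
$$00: 010,101;\quad 01: 011,110;\quad 10: 100,001;\quad 11:101,010,$$
so each of the six words has frequency $\frac16$; for example $f(010)=\frac12(f(00)+f(11))=\frac16$. For length $4$ use the blocks of $\mu^2$, which are $0110$ and $1001$. The words starting in the first block are
$$\begin{aligned}00&:0110,1100,1001,0011; & 01&:0110,1101,1010,0100;\\ 10&:1001,0010,0101,1011; & 11&:1001,0011,0110,1100.\end{aligned}$$
Thus $f(0110)=\frac14\left(\frac16+\frac13+\frac16\right)=\frac16$, also $f(1001)=\frac16$, and the eight other words have frequency $\frac1{12}$.

**The same for $W$.** The pairs starting in the first block of $\omega(ab)$ are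
$$00:00,01,10;\quad 01:00,01,11;\quad 10:11,10,00;\quad 11:11,10,01 .$$
So $f(00)=\frac13(1-f(11))$ and $f(11)=\frac13(1-f(00))$, which gives $\frac14$ for both, and in the same way $f(01)=f(10)=\frac14$. The length-3 words are
$$00:001,010,100;\quad 01:001,011,111;\quad 10:110,100,000;\quad 11:110,101,011,$$
so $001,100,011,110$ have frequency $\frac2{12}=\frac16$ and $010,111,000,101$ have frequency $\frac1{12}$.

So far we have seen $\frac12,\frac13,\frac16,\frac1{12}$ in $M$ and $\frac12,\frac14,\frac16,\frac1{12}$ in $W$. The computation has a clear structure. To treat a long word $u$, take $n$ with $2^n\ge|u|$ (in $W$: $3^n\ge|u|$), look at pairs of blocks of level $n$, count how often $u$ starts in the first block, and divide by $2^n$ (by $3^n$). If the counts stay bounded, then the frequencies of all long words in $M$ lie in finitely many geometric progressions of ratio $\frac12$, and those in $W$ lie in finitely many geometric progressions of ratio $\frac13$. A single value proves nothing, since $\frac16$ and $\frac1{12}$ occur on both sides. But *infinitely many* values cannot lie in both kinds of set, because powers of $2$ and powers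 of $3$ do not match.

This is what the object is for: we want to decide whether a finite machine that reads one of these streams can write the other. We shall show that the progression structure survives passage through the machine.

## 2. Transducers, and the two theorems

**Definition (transducer).** A finite state transducer $A=\langle\Sigma,\Delta,Q,q_0,\delta,\lambda\rangle$ consists of finite alphabets $\Sigma$ (input) and $\Delta$ (output), a finite set $Q$ of states, an initial state $q_0\in Q$, a transition function $\delta:Q\times\Sigma\to Q$ and an output function $\lambda:Q\times\Sigma\to\Delta^*$. Output words may have any length, including $0$. Extend by $\delta(q,\varepsilon)=q$, $\delta(q,aw)=\delta(\delta(q,a),w)$, and $\lambda(q,\varepsilon)=\varepsilon$, $\lambda(q,aw)=\lambda(q,a)\,\lambda(\delta(q,a),w)$, the latter for finite words and for streams. Write $A(x)=\lambda(q_0,x)$. If $A(x)=z$ is a stream, $z$ is a *transduct* of $x$.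

*Running example.* Let $A_{\rm par}$ have states $e$ (even) and $o$ (odd), start in $e$, switch state when it reads $1$ and stay when it reads $0$. In state $e$ it copies the letter; in state $o$ it outputs nothing. On $0110$ it outputs $0$, $1$, nothing, $0$ and returns to $e$. On $1001$, started in $e$, it outputs $1$, then nothing three times, and returns to $e$. Since $M=\mu^2(M)$ consists of blocks $0110$ and $1001$, we get $A_{\rm par}(M)=h_0(M)$, where $h_0:0\mapsto010,\ 1\mapsto1$.

The question, posed in the paper "Transducer Degrees: Atoms, Infima and Suprema", is whether $M$ can be transformed into $W$ by a finite state transducer, and whether $W$ can be transformed into $M$. In the smallest case, one state and outputs of length at most $1$, the machine applies a map $h$ to each letter. From $M$: if $h(0)=\varepsilon$ or $h(1)=\varepsilon$, the output is constant or empty. Otherwise $h(0)=0$ because $W_0=0$, and then $h(1)=0$ gives a constant stream while $h(1)=1$ gives $M$, and $M_1=1\ne0=W_1$. From $W=001\cdots$ to $M=01\cdots$: $h(0)=0$ gives $00\cdots$, $h(0)=1$ gives $1\cdots$, and $h(0)=\varepsilon$ gives a constant or empty output.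 So this case fails in both directions. With more states and longer outputs, case checking has no end, and we need an invariant.

**Definition (uniform recurrence).** A stream is *uniformly recurrent* (u.r.) if for each factor $u$ there is $g$ such that every factor of length $g$ contains $u$. Example: $1000\cdots$ is not u.r., since $1$ occurs once; $M$ is u.r. (Lemma 1 below).

**Definition (automatic stream).** A morphism is $k$-*uniform* if all letter images have length $k$. For $k\ge2$, a stream $x$ is $k$-*automatic* if $x=\pi(\hat x)$, where $\hat x=\theta(\hat x)$ for a $k$-uniform morphism $\theta:\Gamma\to\Gamma^k$ and $\pi:\Gamma\to\Sigma$ is letter-to-letter. Example: $M$ is $2$-automatic and $W$ is $3$-automatic, with $\theta=\mu$ or $\omega$ and $\pi$ the identity.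

**Definition (multiplicative independence).** Integers $k,l\ge2$ are *multiplicatively independent* if $k^a\ne l^b$ for all $a,b\ge1$. Example: $2,3$ are independent, as $2^a$ is even and $3^b$ is odd; $4,8$ are not, as $4^3=8^2$.

**Theorem A.** $W$ is not a transduct of $M$, and $M$ is not a transduct of $W$.

**Theorem B.** Let $k,l\ge2$ be multiplicatively independent, $x$ a u.r. $k$-automatic stream and $\tilde x$ a u.r. $l$-automatic stream. A stream $z$ is a transduct of both $x$ and $\tilde x$ if and only if $z$ is ultimately periodic.

Here $z$ is ultimately periodic if $z=vw^\omega=vwww\cdots$ with $w\ne\varepsilon$. In particular, the only common transducts of $M$ and $W$ are the ultimately periodic streams. Theorem A follows from B once we know the following; we prove it for a whole family.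

**Lemma 1.** For $k\ge2$ let $V_k$ be the fixed point beginning with $0$ of $\nu:0\mapsto0^{k-1}1,\ 1\mapsto1^{k-1}0$, so $V_2=M$ and $V_3=W$. Then $V_k$ is $k$-automatic, u.r. and not ultimately periodic.

*Proof.* Write $V=V_k$. It is $k$-automatic by definition.

**Uniform recurrence.** Every $\nu(a)$ contains $0$, and every window of length $2k$ of $V$ contains a complete block $\nu(a)$; so every window of length $2k$ contains $0$. Now $V=\nu^i(V)$ is a concatenation of blocks of length $k^i$, and a window of length $(2k+2)k^i$ contains at least $2k$ consecutive complete blocks. Their indices form a window of length $2k$, so one of these blocks is $\nu^i(0)$. Finally, the words $\nu^i(0)$ are prefixes of $V$ of growing length, so every factor of $V$ lies in one of them. Hence $V$ is u.r.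

**The minimal period is not divisible by $k$.** Suppose $V$ is ultimately periodic with minimal eventual period $q$. As $\nu(a)$ begins with $a$, $V_{kn}=V_n$. If $k\mid q$, then for large $n$ we get $V_n=V_{kn}=V_{kn+q}=V_{n+q/k}$, so $q/k$ is an eventual period, contradicting minimality. So $k\nmid q$.

**Change positions.** Let $d_n=1$ if $V_n\ne V_{n+1}$ and $d_n=0$ otherwise. Then $d$ also has eventual period $q$.

*Case $k\ge3$.* Inside a block $a^{k-1}\bar a$ the letters change only at the end: $d_{kn+i}=0$ for $0\le i\le k-3$ and $d_{kn+k-2}=1$. Shifting by $\pm q$, $d$ is eventually $1$ on the residue classes of $k-2+q$ and $k-2-q$ modulo $k$. These classes are therefore among $k-2$ and $k-1$. Since $k\nmid q$, neither is $k-2$, so both are $k-1$. Then $q\equiv1$ and $-q\equiv1$ modulo $k$, so $k\mid2$, a contradiction.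

*Case $k=2$.* Here $d_{2n}=1$ and $q$ is odd, so shifting by $q$ shows that $d$ is eventually $1$ everywhere. Then $V$ eventually alternates, so $V_{2n}$ is eventually constant. As $V_{2n}=V_n$, $V$ is eventually constant, contradicting $d_{2n}=1$. $\square$

## 3. An erased letter defeats automaticity alone

Here is the natural first attempt. A transducer is a finite device, so one expects a transduct of a $2$-automatic stream to be $2$-automatic. If so, $W=A(M)$ would be both $2$- and $3$-automatic. Cobham's theorem says that a stream that is both $k$- and $l$-automatic, with $k,l$ multiplicatively independent, is ultimately periodic. This would contradict Lemma 1.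

How far does this go? In Section 6 we read the input in blocks of length $k^N$ and obtain $z=h_0(y)$, where $y$ is fixed by a $k^N$-uniform morphism. If $h_0$ were letter-to-letter, $z$ would be automatic. But $h_0$ records the outputs along blocks; these have different lengths, as in $0\mapsto010,\ 1\mapsto1$ above, and may be empty. At this point the definition of automaticity no longer applies, and when $h_0$ erases letters the expected claim is false.

**Example 1.** Let $\psi:0\mapsto0012,\ 1\mapsto1102,\ 2\mapsto2222$, with fixed point $x=0012\,0012\,1102\,2222\cdots$ starting with $0$, and let $e$ be the morphism that erases $2$ and keeps $0,1$. Then $e\psi(0)=001=\omega(e(0))$, $e\psi(1)=110=\omega(e(1))$, $e\psi(2)=\varepsilon=\omega(e(2))$, so $e\psi=\omega e$ and $e(x)=\omega(e(x))$. Also $e(\psi^n(0))=\omega^n(0)$ for all $n$, so $e(x)$ is infinite and equals $W$. The morphism $e$ is computed by a one-state transducer. So $W$ is a transduct of the $4$-automatic stream $x$. Now $m$-automaticity and $m^c$-automaticity coincide for $c\ge1$ (Cobham; see Allouche–Shallit, *Automatic Sequences*, Thm 6.6.4). Hence $x$ is $2$-automatic, and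 *some* $2$-automatic stream can be transformed into $W$.

In the other direction, let $\psi':0\mapsto012,\ 1\mapsto102,\ 2\mapsto222$. Then $e\psi'=\mu e$, and as before $e$ maps the fixed point of $\psi'$ starting with $0$ to $M$. So some $3$-automatic stream can be transformed into $M$.

Example 1 says two things. No argument that uses only the $2$-automaticity of $M$ can prove Theorem A. And in Theorem B the hypothesis of uniform recurrence cannot be dropped: $W$ is a common transduct of $x$ and of $W$ itself, and it is not ultimately periodic. Indeed $x$ is not u.r., since it contains $0$ and also the words $\psi^n(2)=2^{4^n}$. While reading these the machine is silent, for stretches of unbounded length.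

So we must use uniform recurrence, first to bound the silent stretches. Then, instead of trying to make $z$ automatic, we study only its word frequencies. These do not mind that $h$ has images of different lengths: this changes them by a constant factor that belongs to the finite set $\Phi$ of Proposition 5.

## 4. The run of a transducer on a uniformly recurrent stream

For a word $w$ let $\delta_w:Q\to Q$, $\delta_w(q)=\delta(q,w)$. Then $\delta_{vw}=\delta_w\circ\delta_v$. The number $|\delta_w(Q)|$ is the *rank* of $\delta_w$.

Recurrence of the input does not at once give recurrence of input together with state. In the run of $A_{\rm par}$ on $M$, the prefix $0110$ recurs at position $6$, but $M[0,6)=011010$ contains three $1$'s, so the machine is in state $o$ there and not in $e$. At position $12$ the word $0110$ occurs again, and $M[0,12)$ contains six $1$'s, so the state is $e$. Also, only a tail of the run can be expected to recur: a machine may leave its initial state at the first step and never return.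

**Lemma 2.** Let $x$ be u.r., $A$ a transducer, $s_i=\delta(q_0,x[0,i))$ and $p=((s_i,x_i))_{i\ge0}$. Then some tail $p[N_0,\infty)$ is u.r.

*Proof.* **Step 1: make the transition maps invertible.** Let $u$ be a factor of $x$ for which the rank of $\delta_u$ is minimal among all factors of $x$; let $r$ be this rank and $I=\delta_u(Q)$. Fix $N_0$ with $x[N_0-|u|,N_0)=u$, and put $X=x[N_0,\infty)$ and $P_m=X[0,m)$. Call $t\ge0$ *$m$-good* if
$$x[N_0+t-|u|,\,N_0+t+m)=uP_m,$$
that is, if at position $t$ of $X$ the word $u$ has just been read and $P_m$ comes next. The position $t=0$ is $m$-good for all $m$.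

For $m$-good $t$ let $g_t=\delta_{X[0,t)}|_I$. The word $uX[0,t)$ is a factor of $x$, and $\delta_{uX[0,t)}=\delta_{X[0,t)}\circ\delta_u$ has rank at most $r$, hence exactly $r$ by minimality. Since $|I|=r$, $g_t$ is injective. Its image is $\delta_{uX[0,t)}(Q)$, and $uX[0,t)$ ends with $u$ because $t$ is $m$-good, so the image lies in $\delta_u(Q)=I$. Thus $g_t$ is a permutation of $I$.

**Step 2: good positions compose.** The goal is to add good positions and multiply their permutations. Let $t'$ be $m$-good, $m'\ge t'+m$, and $t$ be $m'$-good. Then
$$x[N_0+t-|u|,\,N_0+t+m')=uP_{m'}=x[N_0-|u|,\,N_0+m').$$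
Compare the two sides at offset $t'$, from $|u|$ letters before it to $m$ letters after it; this range fits because $t'+m\le m'$. On the right we read $uP_m$, as $t'$ is $m$-good; so on the left too, and $t+t'$ is $m$-good. Moreover $X[t,t+t')=X[0,t')$ since $t'\le m'$, so
$$g_{t+t'}=\delta_{X[t,t+t')}\circ g_t=\delta_{X[0,t')}\circ g_t=g_{t'}g_t.\tag{2}$$

**Step 3: a group appears.** Let $H_m=\{g_t:t\ m\text{-good}\}$. These are finite sets that contain $\mathrm{id}=g_0$. They decrease in $m$, since an $(m+1)$-good position is $m$-good. So $H_m=H$ for all $m\ge m_0$. Given $\eta,\eta'\in H$, take $m\ge m_0$, an $m$-good $t'$ with $g_{t'}=\eta'$, and then a $(t'+m)$-good $t$ with $g_t=\eta$. By (2), $\eta'\eta=g_{t+t'}\in H_m=H$. So $H$ is a finite nonempty subset of $\mathrm{Sym}(I)$ closed under products, hence a subgroup, and it contains inverses.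

**Step 4: return to the same state with bounded gaps.** Let $m\ge m_0$. For each $\eta\in H$ choose an $m$-good $t_\eta$ with $g_{t_\eta}=\eta$, and let $m'=m+\max_\eta t_\eta$. As $x$ is u.r., the word $uP_{m'}$ occurs in $x$ with bounded gaps, so the $m'$-good positions have bounded gaps. If $t$ is $m'$-good, then $g_t\in H$. With $\eta=g_t^{-1}$, Step 2 says that $t^*=t+t_\eta$ is $m$-good and $g_{t^*}=g_{t_\eta}g_t=\mathrm{id}$. Since $t\le t^*\le t+\max_\eta t_\eta$, these positions $t^*$ also have bounded gaps. The state $s_{N_0}=\delta_u(s_{N_0-|u|})$ lies in $I$, so $s_{N_0+t^*}=g_{t^*}(s_{N_0})=s_{N_0}$. At $N_0+t^*$ the machine is thus in the state $s_{N_0}$ and reads $P_m$, so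
$$p[N_0+t^*,N_0+t^*+m)=p[N_0,N_0+m).$$
Hence every prefix of $p[N_0,\infty)$, and so every factor (each lies in a prefix), recurs in it with bounded gaps. $\square$

**Lemma 3.** With $x$, $A$, $N_0$ as in Lemma 2, suppose $z=A(x)$ is infinite. Then

(a) a tail $z'$ of $z$ is u.r.;

(b) there is $B$ such that while reading any $B$ consecutive letters of $x[N_0,\infty)$, $A$ outputs at least one letter.

*Proof.* Let $p'=p[N_0,\infty)$ and let $z'=\lambda(p')$ be the output along $p'$, an infinite tail of $z$. Since $z'$ is infinite, some letter of $p'$ has nonempty output; it recurs with bounded gaps by Lemma 2. This is (b).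

For (a), a factor of $z'$ is a factor of $\lambda(v)$ for some factor $v$ of $p'$, and $v$ occurs in every window of some length $g$ of $p'$. Let $\ell=\max|\lambda|$, the largest length of an output $\lambda(q,a)$. Take a factor of $z'$ of length at least $(g+2)\ell$. If it begins inside the output of letter number $i$ and ends inside that of letter number $j$, then $(j-i+1)\ell\ge(g+2)\ell$, so the letters strictly between, at least $g$ of them, have their full outputs inside it. So it contains $\lambda(v)$. $\square$

Let $\mathcal L(z)$ be the set of words that occur infinitely often in $z$. If a tail $z'$ is u.r., then $\mathcal L(z)$ is the set of factors of $z'$: each factor of $z'$ recurs forever, and a word occurring infinitely often in $z$ occurs in $z'$.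

## 5. What must be extracted from a transduct

The stream $z$ is the output along a run, and the run of $A$ on $x$ need not be fixed by a morphism. We want to replace $z$ by a stream $Z$ with the same recurring words, $\mathcal L(z)$, such that $Z=h(Y)$ where $Y$ is fixed by a $K$-uniform morphism with $K$ a power of $k$, every letter appears in every letter image, and $h$ erases nothing. Frequencies depend only on the set of factors, so $Z$ is as good as $z$ for our purpose. The example $A_{\rm par}(M)$ is already in this form: $Y=M$, the morphism is $\mu^2$ with $K=4$, $h:0\mapsto010,\ 1\mapsto1$. What made it work is that both blocks $\mu^2(a)$ act on the states as the identity. In general one looks for a power of $\theta$ at which the action of blocks on states stabilizes.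

## 6. The normal form $Z=h(Y)$

**Proposition 4.** Let $x$ be u.r. and $k$-automatic and let $z=A(x)$ be infinite. There are $K=k^J$ ($J\ge1$), a finite alphabet $C$, a $K$-uniform morphism $\sigma$ on $C$ such that every $\sigma(b)$ contains all letters of $C$, a stream $Y=\sigma(Y)\in C^{\mathbb N}$, and a morphism $h:C\to\Delta^*$ with all $h(b)\ne\varepsilon$, such that the set of factors of $Z:=h(Y)$ is $\mathcal L(z)$. Moreover $Y$ is u.r. and contains all letters of $C$.

*Proof.* **Step 1: write $z$ as $h_0(y)$ with $y$ a fixed point of a uniform morphism.** Let $x=\pi(\hat x)$ and $\hat x=\theta(\hat x)$. For $w\in\Gamma^*$ write $\delta_w$ for $\delta_{\pi(w)}$. Let $T_n=(\delta_{\theta^n(\gamma)})_{\gamma\in\Gamma}$. If $\theta(\gamma)=\gamma_1\cdots\gamma_k$, then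
$$\delta_{\theta^{n+1}(\gamma)}=\delta_{\theta^n(\gamma_k)}\circ\cdots\circ\delta_{\theta^n(\gamma_1)},$$
so $T_{n+1}$ is a function of $T_n$, the same function for all $n$. As there are finitely many possible tuples, $(T_n)$ is eventually periodic. Choose $N\ge1$, a multiple of the period and not below the preperiod; then $T_{2N}=T_N$. (For $A_{\rm par}$ on $M$: at $n=0$ the letters act as identity and switch, at $n=1$ both blocks act as the switch, and for $n\ge2$ both act as the identity. So $N=2$ works.)

Let $\kappa_0=k^N$ and $D_w=\delta_{\theta^N(w)}$ for $w\in\Gamma^*$, so $D_{vw}=D_w\circ D_v$. Then $D_{\theta^N(\gamma)}=\delta_{\theta^{2N}(\gamma)}=\delta_{\theta^N(\gamma)}=D_\gamma$ for letters $\gamma$, and by composition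
$$D_{\theta^N(w)}=D_w\qquad\text{for all words }w.\tag{3}$$
Let $q_i=\delta(q_0,x[0,\kappa_0i))$, the state after $i$ blocks. As $\hat x=\theta^N(\hat x)$, we have $x[0,\kappa_0i)=\pi(\theta^N(\hat x[0,i)))$, so $q_i=D_{\hat x[0,i)}(q_0)$. Let $y_i=(q_i,\hat x_i)$. On the alphabet $Q\times\Gamma$, writing $\theta^N(\gamma)=\gamma_0\cdots\gamma_{\kappa_0-1}$, define
$$\tau(q,\gamma)=\prod_{j=0}^{\kappa_0-1}\bigl(D_{\gamma_0\cdots\gamma_{j-1}}(q),\gamma_j\bigr),\qquad h_0(q,\gamma)=\lambda\bigl(q,\pi(\theta^N(\gamma))\bigr),$$
where the product is concatenation. So $\tau$ is $\kappa_0$-uniform.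

We check $\tau(y)=y$. The block $\theta^N(\hat x_i)$ is $\hat x[\kappa_0i,\kappa_0(i+1))$, so the letter number $j$ of $\tau(y_i)$ is $(D_{\hat x[\kappa_0i,\kappa_0i+j)}(q_i),\hat x_{\kappa_0i+j})$. On the other hand, by (3),
$$q_{\kappa_0i}=D_{\hat x[0,\kappa_0i)}(q_0)=D_{\theta^N(\hat x[0,i))}(q_0)=D_{\hat x[0,i)}(q_0)=q_i,$$
and $q_{\kappa_0i+j}=D_{\hat x[\kappa_0i,\kappa_0i+j)}(q_{\kappa_0i})$. So this letter is $y_{\kappa_0i+j}$, as wanted. Finally $h_0(y_i)=\lambda(q_i,x[\kappa_0i,\kappa_0(i+1)))$ is the output of $A$ on the $i$-th block, so $h_0(y)=A(x)=z$. Uniform recurrence was not used in this step.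

**Step 2: pass to a part of the alphabet where every letter produces every letter.** Let $C_0$ be the set of letters occurring infinitely often in $y$. If $b$ occurs infinitely often in $y=\tau(y)$, so does $\tau(b)$; hence $\tau$ maps $C_0$ into $C_0^+$. Consider all nonempty $C\subseteq C_0$ that are closed under $\tau^j$ for some $j\ge1$, meaning that all letters of $\tau^j(b)$, $b\in C$, lie in $C$. Among them choose one of minimal cardinality, with its $j$. The Boolean incidence matrix $E$ of $\tau^j$ on $C$ (which letter occurs in the image of which) lives in a finite semigroup, so $E^{2n}=E^n$ for some $n\ge1$. For $b\in C$, let $C_b$ be the set of letters of $\tau^{jn}(b)$. It is a nonempty subset of $C$. The letters of $\tau^{jn}(b')$ with $b'\in C_b$ are letters of $\tau^{2jn}(b)$, and these are the letters of $\tau^{jn}(b)$ since $E^{2n}=E^n$. So $C_b$ is closed under $\tau^{jn}$, and by minimality $C_b=C$. Put $\sigma_0=\tau^{jn}|_C$; every $\sigma_0(b)$ contains all letters of $C$.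

Iterating the map "$b\mapsto$ first letter of $\sigma_0(b)$" on the finite set $C$, we find $c\in C$ and $q\ge1$ such that $\sigma_0^q(c)$ begins with $c$. Put
$$\sigma=\sigma_0^q,\qquad K=\kappa_0^{jnq},\qquad Y=\lim_i\sigma^i(c).$$
Then $K=k^J$ with $J=Njnq\ge1$, $\sigma$ is $K$-uniform, $Y=\sigma(Y)$, and every $\sigma(b)$ contains all letters of $C$; so does $Y$. It is u.r. by the argument of Lemma 1: every window of length $2K$ of $Y$ contains a complete block $\sigma(b)$, hence $c$. So every window of length $(2K+2)K^i$ contains $2K$ consecutive complete blocks of $\sigma^i$, hence contains $\sigma^i(c)$, and every factor of $Y$ lies in some $\sigma^i(c)$.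

**Step 3: $Z=h_0(Y)$ is infinite and its set of factors is $\mathcal L(z)$.** The letter $c$ occurs infinitely often in $y$, and $y=\tau^m(y)$. So $\tau^m(c)$ occurs in $y$ at the blocks $y[\kappa_0^mi,\kappa_0^m(i+1))$ with $y_i=c$. The $h_0$-image of such a block is the output of $A$ on $x[\kappa_0^{m+1}i,\kappa_0^{m+1}(i+1))$. Choosing $i$ with $y_i=c$ and $\kappa_0^{m+1}i\ge N_0$, Lemma 3(b) gives
$$|h_0(\tau^m(c))|\ge\lfloor\kappa_0^{m+1}/B\rfloor .$$
For $m=jnqi'$ we have $\tau^m(c)=\sigma^{i'}(c)$, a prefix of $Y$, so $Z=h_0(Y)$ is infinite. Each factor of $Z$ lies in some $h_0(\tau^m(c))$. Since $\tau^m(c)$ occurs arbitrarily far out in $y$, and $z=h_0(y)$ is infinite, this word occurs arbitrarily far out in $z$. So each factor of $Z$ is in $\mathcal L(z)$.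

Conversely, let $u\in\mathcal L(z)$. Then $u$ is a factor of the u.r. tail $z'$ of Lemma 3(a), so it occurs in all sufficiently long factors of $z'$. The factors of $Z$ are in $\mathcal L(z)$, hence are factors of $z'$, and they can be arbitrarily long. So $u$ occurs in a long factor of $Z$.

**Step 4: make $h$ non-erasing.** Since $Z$ is infinite, some $b_0\in C$ has $h_0(b_0)\ne\varepsilon$. Every $\sigma(b)$ contains $b_0$, so $h:=h_0\sigma$ satisfies $h(b)\ne\varepsilon$ for all $b\in C$, and $h(Y)=h_0(\sigma(Y))=h_0(Y)=Z$. $\square$

## 7. Frequencies in finitely many geometric progressions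

We use one textbook fact. If a finite stochastic matrix $S$ (nonnegative entries, row sums $1$) has a power with all entries positive, then $S^n$ converges to a matrix all of whose rows equal one positive probability vector $f$, and $fS=f$.

**Proposition 5.** Let $C,\sigma,K,Y,h,Z$ be as in Proposition 4 and let $Z$ be not periodic (there is no $d\ge1$ with $Z_j=Z_{j+d}$ for all $j$). Then there are $R>0$ and a finite set $\Phi\subset(0,\infty)$ such that for every factor $u$ of $Z$ with $|u|\ge2R$ the limit
$$f(u)=\lim_{|v|\to\infty,\ v\text{ factor of }Z}\frac{|v|_u}{|v|}$$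
exists, and
$$0<f(u)\le\frac{2R}{|u|},\qquad f(u)\in\{\varphi K^{-n}:\varphi\in\Phi,\ n\ge0\}.$$

*Proof.* Let $b_{\max}=\max_{a\in C}|h(a)|$. As $\sigma^n(a)$ has $K^n$ letters and $h$ erases nothing,
$$K^n\le|h\sigma^n(a)|\le b_{\max}K^n\qquad(a\in C,\ n\ge0).\tag{4}$$
Let $C_2$ be the set of length-2 factors of $Y$, and $G$ such that every factor of $Y$ of length $G$ contains all elements of $C_2$; it exists because $Y$ is u.r. For each $n$ we cut $Z=\prod_ih\sigma^n(Y_i)$ into *blocks of level $n$*. For a length $s\ge1$ let $n=n(s)\ge0$ be minimal with $K^n\ge s$; then
$$s\le K^n<Ks,\tag{5}$$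
where for $n=0$ the right inequality holds because $K\ge2$, and for $n\ge1$ because $K^{n-1}<s$.

**Step 1: linear recurrence.** We show that with $R=(G+2)b_{\max}K$, every factor $u$ of $Z$ of length $s\ge1$ occurs in every factor $v$ of $Z$ with $|v|\ge Rs$. Take $n=n(s)$. Blocks of level $n$ have length at least $K^n\ge s$. So an occurrence of $u$ that starts in block $i$ ends in block $i+1$ at the latest, and $u$ occurs in $h\sigma^n(ab)$ for some $ab\in C_2$. By (5), $|v|\ge Rs\ge(G+2)b_{\max}K^n$. Since blocks have length at most $b_{\max}K^n$, $v$ meets at least $G+2$ blocks, so it contains $G$ consecutive complete ones. Their indices form a window of length $G$ in $Y$, in which $ab$ occurs. So $v$ contains $h\sigma^n(ab)$, and hence $u$.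

**Step 2: separation of occurrences.** This step will bound the counts. Let $u$, $|u|=s$, occur in $Z$ at positions $i$ and $i+d$, $d\ge1$. Then $Z_j=Z_{j+d}$ for $i\le j<i+s$. Suppose $s+d\ge R(d+1)$. By Step 1, all factors of $Z$ of length $d+1$ occur in $Z[i,i+s+d)$. There they start at some $j$ with $i\le j<i+s$, so they have equal first and last letters. Thus $Z_j=Z_{j+d}$ for all $j$, contradicting that $Z$ is not periodic. So $s+d<R(d+1)$, hence $s<R(d+1)$ and $d>s/R-1$. If $s\ge2R$, then $s/R-1\ge s/(2R)$, so $d\ge s/(2R)$. Consequently, when $s\ge2R$,
$$\text{at most }1+\frac{2R\ell}{s}\text{ occurrences of }u\text{ start in any }\ell\text{ consecutive positions of }Z.\tag{6}$$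

**Step 3: frequencies of pairs in $Y$.** We make the pair computation of Section 1 precise. For $ab\in C_2$ let $\sigma_2(ab)$ be the word over the alphabet $C_2$ formed by the length-2 factors of $\sigma(a)\sigma(b)$ at positions $0,\dots,K-1$. These are in $C_2$ because $\sigma(ab)$ is a factor of $Y$. Then $\sigma_2$ is $K$-uniform, and the stream $Y^{(2)}=(Y_iY_{i+1})_i$ is fixed by $\sigma_2$: the pairs starting at positions $Ki,\dots,Ki+K-1$ of $Y$ lie in $\sigma(Y_i)\sigma(Y_{i+1})$. It is u.r. since $Y$ is.

Let $S(e,e')=|\sigma_2(e)|_{e'}/K$ for $e,e'\in C_2$, a stochastic matrix. From $|\sigma_2^{n+1}(e)|_{e'}=\sum_{e''}|\sigma_2^n(e)|_{e''}|\sigma_2(e'')|_{e'}$ we get by induction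
$$|\sigma_2^n(e)|_{e'}=K^nS^n(e,e').\tag{7}$$
Each $\sigma_2^n(e)$ is a factor of $Y^{(2)}$ of length $K^n$, so for $n$ large it contains every letter of $C_2$. So $S$ has a positive power, and $S^n(e,e')\to f(e')>0$ for all $e$, with $fS=f$.

Next, the frequency of $e'$ in factors of $Y^{(2)}$ of length $t$ tends to $f(e')$ as $t\to\infty$, uniformly over these factors. Indeed, fix $n$ and let $\varepsilon_n=\max_{e,e'}|S^n(e,e')-f(e')|$. A factor of length $t$ is a concatenation of words $\sigma_2^n(e)$ up to at most $2K^n$ letters at its ends. By (7) the count of $e'$ in the concatenation differs from its length times $f(e')$ by at most $t\varepsilon_n$, and the ends contribute an error of at most $2K^n$. So the total count differs from $tf(e')$ by at most $t\varepsilon_n+2K^n$. Divide by $t$, let $t\to\infty$, then $n\to\infty$.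

**Step 4: average block length.** Put $\kappa=\sum_{ab\in C_2}f(ab)|h(a)|>0$. We show
$$\sum_{ab\in C_2}f(ab)\,|h\sigma^n(a)|=K^n\kappa .\tag{8}$$
The first letters of the pairs in $\sigma_2(ab)$ spell $\sigma(a)$. So if $\alpha:C_2\to C$ is the map to the first letter, extended as a morphism, then $\alpha\sigma_2=\sigma\alpha$, hence $\alpha\sigma_2^n=\sigma^n\alpha$; that is, the first letters of $\sigma_2^n(ab)$ spell $\sigma^n(a)$. With (7) and $fS^n=f$, the left side of (8) is
$$\sum_{e}f(e)\sum_{a'b'}K^nS^n(e,a'b')\,|h(a')|=K^n\sum_{a'b'}f(a'b')|h(a')|=K^n\kappa .$$
(For $A_{\rm par}(M)$: $\kappa=\frac12\cdot3+\frac12\cdot1=2$.)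

**Step 5: frequencies in $Z$.** Let $u$ be a factor of $Z$ with $s=|u|\ge2R$, and $n=n(s)$. For $ab\in C_2$ let $N_u(ab)$ be the number of $j$ with $0\le j<|h\sigma^n(a)|$ such that $u$ occurs in $h\sigma^n(ab)$ at position $j$. By (6), (4) and (5),
$$N_u(ab)\le1+\frac{2Rb_{\max}K^n}{s}\le D:=1+2Rb_{\max}K,\tag{9}$$
a bound that does not depend on $u$.

Each occurrence of $u$ in $Z$ starts in a unique block $i$ of level $n$ and, blocks having length at least $s$, lies in blocks $i,i+1$; so exactly $N_u(Y_iY_{i+1})$ occurrences start in block $i$. Take a factor $v$ of $Z$, fix an occurrence of it, and let $i_0,\dots,i_0+t-1$ be the indices of the complete blocks inside it. Then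
$$|v|_u=\sum_{i=i_0}^{i_0+t-1}N_u(Y_iY_{i+1})+O(1),\qquad|v|=\sum_{i=i_0}^{i_0+t-1}|h\sigma^n(Y_i)|+O(1),$$
with $O(1)$ bounded in terms of $u$ only: the errors come from the two incomplete blocks at the ends, of length at most $b_{\max}K^n$ each, and from occurrences of $u$ that start in the last complete block and leave $v$. As $|v|\to\infty$ we have $t\to\infty$. The pairs $Y_iY_{i+1}$, $i_0\le i<i_0+t$, form a factor of $Y^{(2)}$ of length $t$. Dividing both lines by $t$, Step 3 and (8) give
$$\frac{|v|_u}{|v|}\longrightarrow f(u)=\frac{\sum_{e\in C_2}f(e)N_u(e)}{\kappa K^n}.\tag{10}$$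

**Step 6: the bounds and the set $\Phi$.** Since $u$ occurs in $Z$, starting in some block $i$, we have $N_u(Y_iY_{i+1})\ge1$. As all $f(e)>0$, $f(u)>0$. By (6), $|v|_u\le1+2R|v|/s$ for every factor $v$, so $f(u)\le2R/s$. By (9) and (10), $f(u)=\varphi K^{-n}$ with $\varphi$ in the finite set
$$\Phi=\Bigl\{\kappa^{-1}\sum_{e\in C_2}f(e)N_e:\ N_e\in\{0,1,\dots,\lfloor D\rfloor\}\Bigr\}\setminus\{0\}.\qquad\square$$

Non-periodicity is used only for (6), that is, for the uniform bound (9) on the counts and for $f(u)\to0$. Both are essential. If $Z=(01)^\omega$, every word $(01)^r$ has frequency $\frac12$, and it starts about $\frac12|h\sigma^n(a)|$ times in a block, a number that is not bounded.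

## 8. Two ratios cannot share infinitely many values

**Proof of Theorem B.** **Ultimately periodic streams are always transducts.** If $z=vw^\omega$ with $w\ne\varepsilon$, a two-state transducer that outputs $v$ on the first input letter and $w$ on every later one transforms every stream into $z$.

**The two normal forms have the same factors.** Conversely, let $z$ be a transduct of $x$ and of $\tilde x$, and suppose that $z$ is not ultimately periodic. Proposition 4 gives data $(K,Z,\dots)$ from $x$ and $(L,\tilde Z,\dots)$ from $\tilde x$, with $K$ a power of $k$ and $L$ a power of $l$, exponents at least $1$. The streams $Z$ and $\tilde Z$ have the same set of factors, $\mathcal L(z)$.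

**They are not periodic.** If $Z$ had period $d$, all words in $\mathcal L(z)$ of length $d+1$ would have equal first and last letters. By Lemma 3, $z$ has a u.r. tail, and its factors are the words of $\mathcal L(z)$. So this tail would have period $d$, and $z$ would be ultimately periodic, a contradiction. The same holds for $\tilde Z$.

**Comparison of frequencies.** Apply Proposition 5 to $Z$ (giving $R,\Phi$) and to $\tilde Z$ (giving $\tilde R,\tilde\Phi$). The frequency $f(u)$ depends only on $u$ and on the set of factors, so it is the same number for $Z$ and $\tilde Z$. Hence for all $u\in\mathcal L(z)$ with $|u|\ge2\max(R,\tilde R)$,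
$$f(u)=\varphi K^{-n}=\tilde\varphi L^{-m},\qquad\varphi\in\Phi,\ \tilde\varphi\in\tilde\Phi,\ n,m\ge0.$$
Moreover $0<f(u)\le2R/|u|$, so $f(u)$ is positive and tends to $0$ as $|u|\to\infty$; therefore infinitely many different values occur. There are only finitely many pairs $(\varphi,\tilde\varphi)$, so by pigeonhole two different values $f(u)\ne f(u')$ occur with the same pair. Let $n,m$ and $n',m'$ be their exponents. Dividing $f(u')$ by $f(u)$,
$$K^{n-n'}=L^{m-m'}\ne1 .$$
So $n-n'$ and $m-m'$ are nonzero, and they have the same sign since $K,L>1$. Inverting if necessary, $K^a=L^b$ with $a,b\ge1$. As $K$ and $L$ are powers of $k$ and $l$ with positive exponents, $k$ and $l$ are multiplicatively dependent, a contradiction. $\square$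

**Proof of Theorem A.** By Lemma 1, $M=V_2$ is u.r. and $2$-automatic, $W=V_3$ is u.r. and $3$-automatic, and neither is ultimately periodic. The numbers $2,3$ are multiplicatively independent. If $W$ were a transduct of $M$, then, being also a transduct of itself by the identity transducer, it would be ultimately periodic by Theorem B, a contradiction. If $M$ were a transduct of $W$, then, being also a transduct of itself, it would be ultimately periodic, a contradiction. So neither direction is possible. $\square$

In the same way, *if $V_l$ is a transduct of $V_k$, then $k,l$ are multiplicatively dependent.* Otherwise $V_l$ would be a common transduct of $V_k$ and $V_l$, hence ultimately periodic by Theorem B, contrary to Lemma 1.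

## 9. Dependent bases, and transducers with bounded silence

**Multiplicative independence is needed in Theorem B.** Let $k^a=l^b$ with $a,b\ge1$, and take $x=V_{k^a}$. It is fixed by a $k^a$-uniform morphism, u.r. and not ultimately periodic (Lemma 1). It is $k^a$-automatic and $l^b$-automatic, hence both $k$- and $l$-automatic by the theorem quoted in Example 1 (Allouche–Shallit, Thm 6.6.4). With $x=\tilde x=z$ and identity transducers, the conclusion of Theorem B fails.

That uniform recurrence is needed was Example 1, where the transducer has unbounded silent stretches. The next theorem says that such stretches must be present in every example of this kind.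

**Theorem C.** Let $k,l$ be multiplicatively independent, $x$ $k$-automatic, $\tilde x$ $l$-automatic (not necessarily u.r.), and $z=A(x)=\tilde A(\tilde x)$. Assume that for some $B$, each of the two transducers outputs at least one letter during any $B$ consecutive steps of its run. Then $z$ is ultimately periodic.

Unlike Theorems A and B, this rests on a deep result that we quote. A stream is *$\alpha$-substitutive* if it is a letter-to-letter image of $\zeta^\omega(a)=\lim_n\zeta^n(a)$, where $\zeta$ is a morphism prolongable on $a$ (so $\zeta(a)$ begins with $a$ and $|\zeta^n(a)|\to\infty$), all letters of its alphabet occur in $\zeta^\omega(a)$, and $\alpha$ is the dominant eigenvalue of the incidence matrix of $\zeta$. For example, $M$ is $2$-substitutive, since the incidence matrix of $\mu$ has all entries $1$ and eigenvalues $2,0$. A *Perron number* is a real algebraic integer $\alpha>1$ that exceeds the modulus of each of its other conjugates; integers $\ge2$ are Perron numbers, having no other conjugates. The theorem of F. Durand (*Cobham's theorem for substitutions*, J. Eur. Math. Soc. 13 (2011)) says: *if $\alpha,\beta$ are multiplicatively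 independent Perron numbers, a stream that is both $\alpha$- and $\beta$-substitutive is ultimately periodic.*

*Proof.* **Step 1: a non-erasing presentation of $z$.** Step 1 of Proposition 4 did not use uniform recurrence, and $N$ there can be taken as large as we like. Choose it with also $\kappa_0=k^N\ge B$. We get $z=h_0(y)$ and $y=\tau(y)$ with $\tau$ $\kappa_0$-uniform. Each $h_0(y_i)$ is the output during $\kappa_0\ge B$ consecutive steps, so $h_0(a)\ne\varepsilon$ for all letters $a$ occurring in $y$. Restrict the alphabet to these letters.

**Step 2: a morphism that generates one letter for each output letter.** Put $g(a)=(a,0)(a,1)\cdots(a,|h_0(a)|-1)$, and choose $j\ge1$ with $\kappa_0^j\ge2\max_a|h_0(a)|$. The word $\tau^j(a)$ has $\kappa_0^j$ letters, all occurring in $y$, so $|g\tau^j(a)|\ge\kappa_0^j\ge2|h_0(a)|$. Hence we can cut $g\tau^j(a)$ into $|h_0(a)|$ consecutive pieces, each of length at least $2$. Call them $\zeta((a,0)),\zeta((a,1)),\dots$ in order. Then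
$$\zeta g=g\tau^j.\tag{11}$$
So $\zeta(g(y))=g(\tau^j(y))=g(y)$, and all letters of the new alphabet occur in $g(y)$. As $\tau^j(y_0)$ begins with $y_0$, the word $g\tau^j(y_0)$ begins with $(y_0,0)$, and so does its prefix $\zeta((y_0,0))$. All letter images have length at least $2$, so $|\zeta^n((y_0,0))|\to\infty$, and $\zeta$ is prolongable on $(y_0,0)$. Each $\zeta^n((y_0,0))$ is a prefix of $\zeta^n(g(y))=g(y)$, so $g(y)=\zeta^\omega((y_0,0))$.

**Step 3: the dominant eigenvalue.** By (11), $\zeta^ng=g\tau^{jn}$, so for each $a$
$$\sum_i|\zeta^n((a,i))|=|g\tau^{jn}(a)|\in\bigl[\kappa_0^{jn},\ \max|h_0|\cdot\kappa_0^{jn}\bigr].$$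
Summing over $a$, the sum of all entries of the $n$-th power of the incidence matrix of $\zeta$ lies between two positive constants times $\kappa_0^{jn}$. So the spectral radius of this matrix is $\kappa_0^j$, and by Perron–Frobenius this is the dominant eigenvalue.

**Step 4: conclusion.** Mapping $(a,i)$ to the $i$-th letter of $h_0(a)$ (counted from $0$) sends $g(y)$ to $h_0(y)=z$. So $z$ is $\kappa_0^j=k^{Nj}$-substitutive. The same construction from $\tilde x$ shows that $z$ is $l^{N'j'}$-substitutive for some $N',j'\ge1$. These two numbers are integers $\ge2$, hence Perron numbers. They are multiplicatively independent because $k$ and $l$ are. By Durand's theorem, $z$ is ultimately periodic. $\square$
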